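# Closed copies of $F(X\oplus X)$ and $F(X\times\mathbb N)$ inside the free topological group $F(X)$

## Free topological groups, topological sums, discrete families

All spaces are Tychonoff: points are closed, and whenever $C\subset X$ is closed and $x\notin C$ there is a continuous $f:X\to[0,1]$ with $f(x)=1$ and $f=0$ on $C$. Topological groups are assumed Hausdorff, and they are then Tychonoff. The identity of a group is $e$. A *topological isomorphism* is a group isomorphism that is also a homeomorphism.

**Definition 1 (free topological group).** The (Markov) free topological group over $X$ is a topological group $F(X)$ such that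

- (i) there is a continuous map $\gamma:X\to F(X)$ whose image algebraically generates $F(X)$;
- (ii) for every continuous map $f:X\to G$ to a topological group $G$ there is a continuous homomorphism $\bar f:F(X)\to G$ with $f=\bar f\circ\gamma$.

That $F(X)$ exists for every Tychonoff $X$ is Markov's classical theorem. The extension $\bar f$ is unique, because $\gamma(X)$ generates $F(X)$. Hence $F(X)$ is unique too: given two such groups, each of the two maps $\gamma$ extends to a homomorphism from the other group, and the two composites fix generators, so they are identities. In the same way, a homeomorphism $X\to Y$ extends to a topological isomorphism $F(X)\to F(Y)$.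

The map $\gamma$ is a topological embedding. Indeed, let $x\notin C$ with $C$ closed and take $f:X\to[0,1]\subset\mathbb R$ with $f(x)=1$, $f=0$ on $C$. It extends to a homomorphism $\bar f:F(X)\to\mathbb R$, and the open set $\{\bar f>0\}$ contains $\gamma(x)$ and misses $\gamma(C)$. With $C$ a point this gives injectivity. From now on we write $x$ for $\gamma(x)$.

*Example.* If $D$ is discrete, $F(D)$ is the abstract free group on $D$ with the discrete topology: every map from $D$ extends to a homomorphism, and every homomorphism from a discrete group is continuous. So a one-point space gives $\mathbb Z$ and a two-point space gives the free group of rank $2$. For any $X$, the constant map $X\to\mathbb Z$ with value $1$ extends to a continuous homomorphism $\ell:F(X)\to\mathbb Z$, the *degree*. So $F(X)$ is never connected when $X\neq\emptyset$, even for $X=[0,1]$.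

**Definition 2 (sum, product with a discrete space).** $X\oplus X$ is the disjoint union of two copies of $X$, each open; that is, $X\oplus X=X\times\{0,1\}$ with $\{0,1\}$ discrete. More generally, $X\times D$ with $D$ discrete is a disjoint union of $|D|$ clopen copies of $X$. We write $D_\kappa$ for the discrete space of cardinality $\kappa$, and $\mathbb N=\{0,1,2,\dots\}$ is discrete.

*Example.* If $|X|=1$ then $F(X\oplus X)$ is the discrete free group of rank $2$. If $X=[0,1]$, then $X\oplus X$ is two disjoint intervals and $X\times\mathbb N$ is a sequence of them.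

To give a continuous map on $X\times D$ is to give, for each $d\in D$, a continuous map on $X$; we use this constantly.

**Definition 3 (discrete family).** An indexed family $\{O_d:d\in D\}$ of subsets of $X$ is *discrete* if every point of $X$ has a neighborhood meeting $O_d$ for at most one index $d$. In particular the members are pairwise disjoint.

*Example.* In $\mathbb R$, the intervals $(n-\frac14,n+\frac14)$, $n\in\mathbb Z$, form a discrete family. The intervals $(\frac1{n+1},\frac1n)$, $n\ge1$, are disjoint but not a discrete family, because every neighborhood of $0$ meets infinitely many of them.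

**Definition 4 (regular and singular cardinals).** An infinite cardinal $\mu$ is *regular* if a union of fewer than $\mu$ sets, each of cardinality less than $\mu$, has cardinality less than $\mu$; otherwise it is *singular*. The *cofinality* $\operatorname{cf}\kappa$ is the least length of a sequence of ordinals below $\kappa$ with supremum $\kappa$; it is a regular cardinal, and it is less than $\kappa$ exactly when $\kappa$ is singular.

*Example.* $\omega$ and every infinite successor cardinal are regular; $\aleph_\omega$ is singular of cofinality $\omega$.

**Definition 5 (semidirect product with a discrete group).** Let a discrete group $L$ act on a topological group $P$ by topological automorphisms. Then $P\rtimes L$ is the set $P\times L$ with the product topology and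
$$(g,k)(h,l)=(g\cdot k(h),\,kl).$$
It is a topological group: for fixed $k,l$ the product depends continuously on $(g,h)$, the inverse is $(g,k)^{-1}=(k^{-1}(g^{-1}),k^{-1})$, and $L$ is discrete. We identify $g\in P$ with $(g,e)$ and $l\in L$ with $(e,l)$, and then $l\,g\,l^{-1}=l(g)$.

*Example.* For a topological group $G$ let $\mathbb Z$ act on $G^{\mathbb Z}$ by the shift $(\tau^kh)_m=h_{m+k}$. In $G^{\mathbb Z}\rtimes\mathbb Z$ put $t=(e,1)$. Then
$$t^n(h,0)t^{-n}=(\tau^nh,0),\qquad\text{whose } 0\text{-th coordinate is } h_n. \tag{1}$$
So conjugation by powers of $t$ brings all the coordinates of $h$, one after another, to position $0$.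

## The problem of finding $F(X\oplus X)$ in $F(X)$, and discrete $X$

The paper "Embedding the free topological group $F(X^n)$ into $F(X)$" (doi:10.1007/s13398-024-01591-2) asks:

**Problem.** Is it true that for every Tychonoff space $X$ with $|X|\ge2$, the group $F(X)$ contains a (closed) subgroup topologically isomorphic to $F(X\oplus X)$ (or $F(X\times\mathbb N)$, where $\mathbb N$ carries the discrete topology)?

There are four versions: subgroup or closed subgroup, $X\oplus X$ or $X\times\mathbb N$. The subgroup carries the topology it inherits from $F(X)$, and this must turn out to be the free topology of $F(X\oplus X)$.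

**One point.** If $|X|=1$, then $F(X)=\mathbb Z$ is abelian, while $F(X\oplus X)$ is free of rank $2$ and $F(X\times\mathbb N)$ is free of infinite rank. Neither embeds, so $|X|\ge2$ is needed.

**Two points.** Let $X=\{a,b\}$. Then $F(X)$ is discrete and free of rank $2$, every subgroup is closed, and we need free subgroups of rank $4$ and of countably infinite rank. Put $c=ba^{-1}$, so that $a,c$ is a free basis, and $y_n=a^nca^{-n}$ for $n\in\mathbb Z$. A nonempty reduced word in the symbols $y_n$ becomes
$$a^{n_1}c^{\varepsilon_1}a^{n_2-n_1}c^{\varepsilon_2}a^{n_3-n_2}\cdots c^{\varepsilon_m}a^{-n_m}.$$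
If $n_i=n_{i+1}$ then $\varepsilon_i=\varepsilon_{i+1}$, because the word was reduced, so no letter $c$ ever cancels and the element is not $e$. Hence the $y_n$ are free generators of a subgroup of infinite rank, and four of them generate a subgroup of rank $4$.

**Spaces with $X\oplus X\cong X$.** If $X$ is infinite and discrete then $X\oplus X$ and $X\times\mathbb N$ are discrete of the same cardinality as $X$, so all three groups are isomorphic. The Cantor set $\{0,1\}^{\omega}$ is homeomorphic to $\{0,1\}\times\{0,1\}^\omega$, so there too the $X\oplus X$ version is immediate. A connected $X$ such as $[0,1]$ offers no such shortcut.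

## Conjugate copies of $X$ and the collapsing base point

The two-point case suggests what to try in general: fix $a\in X$ and use conjugates of $X$ by powers of $a$ as the disjoint copies.

**First attempt.** Send $(x,n)$ to $a^nxa^{-n}$. At $x=a$ every copy gives the same element $a$. So $(a,0)(a,1)^{-1}\mapsto e$, and the homomorphism on $F(X\oplus X)$ is not injective.

**Second attempt.** Divide by the common element and use
$$y_n(x)=a^n\,x\,a^{-1}\,a^{-n}\qquad(n\in\mathbb Z,\ x\in X). \tag{2}$$
We shall see that copies with different $n$ really are independent. But now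
$$y_n(a)=e\quad\text{for every } n, \tag{3}$$
so $(x,n)\mapsto y_n(x)$ sends $(a,n)$ to $e$, and a free generator cannot go to $e$. For $X=\{a,b\}$, the subgroup generated by $y_0(X)\cup y_1(X)$ has rank $2$, not $4$. The attempt fails at exactly one point of each copy, the base point $a$.

**The repair.** Each copy lacks one free letter, and a second point $b\ne a$ supplies letters to spare. Use even indices for the copies of $X$, and use $y_{2k+1}(b)$ as a private letter for the $k$-th copy:
$$z_k(x)=y_{2k}(x)\,y_{2k+1}(b)=a^{2k}xa^{-1}a^{-2k}\cdot a^{2k+1}ba^{-1}a^{-2k-1}=a^{2k}\,x\,b\,a^{-2k-2}. \tag{4}$$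
Now $z_k(a)=y_{2k+1}(b)$, which can be a free generator, and $y_{2k}(x)=z_k(x)z_k(a)^{-1}$ is recovered from the $z$'s. The claim is the following.

**Theorem 1.** Let $|X|\ge2$ and let $a\neq b$ be points of $X$.

- The subgroup of $F(X)$ generated by $\{a^{2k}\,x\,b\,a^{-2k-2}:x\in X,\ k\in\{0,1,2,\dots\}\}$ is closed and topologically isomorphic to $F(X\times\mathbb N)$.
- The subgroup generated by $\{x\,b\,a^{-2}:x\in X\}\cup\{a^2x\,b\,a^{-4}:x\in X\}$ is closed and topologically isomorphic to $F(X\oplus X)$.

In both cases the displayed elements are the free topological generators. So the answer to the Problem is yes in all four versions.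

The algebra is settled by (4); the work is topological. To recognize a free topological group we use one criterion throughout.

**Recognition principle.** Let $Y$ be a space, $S$ a topological group, and $\zeta:Y\to S$ a continuous map whose image generates $S$. Suppose there is a continuous homomorphism $\Phi:S\to F(Y)$ with $\Phi(\zeta(y))=y$ for all $y\in Y$. Then $\bar\zeta:F(Y)\to S$ is a topological isomorphism.

*Proof.* $\bar\zeta$ is continuous, and it is surjective because its image contains generators. The homomorphism $\Phi\circ\bar\zeta$ is the identity on the generators $Y$ of $F(Y)$, so $\Phi\circ\bar\zeta=\mathrm{id}$. Thus $\bar\zeta$ is injective, and its inverse is the continuous map $\Phi$. $\square$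

So we must produce continuous homomorphisms *out of* subgroups of $F(X)$. The universal property only produces homomorphisms out of $F(X)$ itself. The next two sections close this distance.

## Homomorphisms on the kernel of the degree

Fix $a\in X$, let $\ell:F(X)\to\mathbb Z$ be the degree and $N=\ker\ell$. Since $\mathbb Z$ is discrete, $N$ is clopen in $F(X)$. The elements $y_n(x)$ of (2) lie in $N$.

**Lemma 1.** $N$ is generated by the elements $y_n(x)$ $(n\in\mathbb Z,\ x\in X)$. If $X$ is connected, then $N$ is connected.

*Proof.* Let $N'\subset N$ be the subgroup generated by the $y_n(x)$. Since $a\,y_n(x)\,a^{-1}=y_{n+1}(x)$, conjugation by $a^{\pm1}$ maps $N'$ to itself, so $N'\langle a\rangle$ is a subgroup. It contains $x=y_0(x)a$ for each $x\in X$, so $F(X)=N'\langle a\rangle$. If $g=n'a^k\in N$ with $n'\in N'$, then $k=\ell(g)=0$, so $g\in N'$.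

Let $X$ be connected. Each $y_n(X)$ is a continuous image of $X$, hence connected, and contains $y_n(a)=e$; the same holds for $y_n(X)^{-1}$. A finite product of such sets is a continuous image of a product of connected sets, so it is connected, and it contains $e$. $N$ is the union of all these finite products, so $N$ is connected. $\square$

The next lemma says that the maps $x\mapsto y_n(x)$ for different $n$ are independent, in the topological sense: we may prescribe a homomorphism on them separately, subject only to continuity and to (3).

**Lemma 2.** Let $G$ be a topological group and $\varphi_n:X\to G$ $(n\in\mathbb Z)$ continuous maps with $\varphi_n(a)=e$. There is a continuous homomorphism $\Phi:N\to G$ with $\Phi(y_n(x))=\varphi_n(x)$ for all $n\in\mathbb Z$, $x\in X$.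

*Proof.* A homomorphism on $F(X)$ may be prescribed only on $X$, so we pack all the $\varphi_n$ into one map on $X$, and let conjugation by $a$ unpack them through (1).

**Step 1: pack.** Take $G^{\mathbb Z}\rtimes\mathbb Z$ with the shift action, put $t=(e,1)$ and $\varphi(x)=(\varphi_n(x))_{n\in\mathbb Z}\in G^{\mathbb Z}$. The map
$$f(x)=(\varphi(x),1)=(\varphi(x),0)\,t$$
is continuous, so it extends to a continuous homomorphism $\bar f:F(X)\to G^{\mathbb Z}\rtimes\mathbb Z$. Since $\varphi(a)=e$, we have $\bar f(a)=t$.

**Step 2: unpack.** By (1),
$$\bar f(y_n(x))=t^n\,(\varphi(x),0)\,t\,t^{-1}\,t^{-n}=(\tau^n\varphi(x),0),$$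
and its $0$-th coordinate is $\varphi_n(x)$.

**Step 3: restrict.** The $\mathbb Z$-component of $\bar f$ is a continuous homomorphism sending every $x$ to $1$, so it is $\ell$. Hence $\bar f(N)\subset G^{\mathbb Z}\times\{0\}$. On $G^{\mathbb Z}\times\{0\}$ the projection to the $0$-th coordinate is a continuous homomorphism to $G$. Compose it with $\bar f|_N$ to obtain $\Phi$. $\square$

## Path-connected targets and the subgroups with prescribed alphabets

Let us try to finish Theorem 1 for $X\oplus X$, with target $G=F(X\oplus X)$. To get $\Phi(z_k(x))=(x,k)$ from (4) we would like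
$$\Phi(y_{2k}(x))=(x,k)(a,k)^{-1},\qquad \Phi(y_{2k+1}(b))=(a,k). \tag{5}$$
The first prescription suits Lemma 2: the map is continuous and sends $a$ to $e$. For the second, Lemma 2 requires a continuous map $\varphi_{2k+1}:X\to G$ with $\varphi_{2k+1}(a)=e$ and $\varphi_{2k+1}(b)=(a,k)$. If $X$ is connected, none exists. Even more, no continuous homomorphism $N\to G$ can send $y_{2k+1}(b)$ to $(a,k)$: by Lemma 1, $N$ is connected, so composing with the degree $F(X\oplus X)\to\mathbb Z$ gives $0$ on all of $N$, while $(a,k)$ has degree $1$.

So $\Phi$ cannot be defined on $N$ with values in $G$. But we need it only on the subgroup $S$ generated by the $z_k(x)$, and it may be defined on $N$ with values in a *larger* group, as long as it maps $S$ into $G$. In a path-connected larger group we can run along a path from $e$ to $(a,k)$ as $x$ goes from $a$ to $b$. Such a group is supplied by the following theorem.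

**Hartman–Mycielski theorem** (Colloq. Math. 5 (1958), 167–169). Every topological group is topologically isomorphic to a (closed) subgroup of a path-connected topological group.

*Example.* For the discrete group $\mathbb Z$ one can take the closed subgroup $\mathbb Z\subset\mathbb R$.

We want to treat several letters at once, with an eye to uncountably many copies of $X$.

**Definition 6 (strongly discrete set).** A set $C\subset X\setminus\{a\}$ is *strongly discrete* (relative to $a$) if there are continuous $f_c:X\to[0,1]$ $(c\in C)$ with $f_c(c)=1$, $f_c(a)=0$ and $\{\{f_c>0\}:c\in C\}$ a discrete family.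

*Example.* $\emptyset$ is strongly discrete, and so is $\{b\}$ for each $b\ne a$: one function $f_b$ with $f_b(b)=1$, $f_b(a)=0$ suffices. In $\mathbb R$ with $a=\frac12$, the set $\mathbb Z$ is strongly discrete via $f_n(x)=\max(0,1-4|x-n|)$, whose cozero set is $(n-\frac14,n+\frac14)$. In $\mathbb R$ with $a=0$, the set $\{\frac1n:n\ge1\}$ is not: every neighborhood of $0$ contains infinitely many points $\frac1n$, and $\frac1n\in\{f_{1/n}>0\}$.

If $C$ is strongly discrete, every point has a neighborhood meeting $C$ in at most one point, because $c\in\{f_c>0\}$. So $C$ is closed, and $\{a\}\cup C$ is closed in $X$.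

**Lemma 3.** For each $n\in\mathbb Z$ let $V_n\subset X$ be either $V_n=X$ or $V_n=\{a\}\cup C_n$ with $C_n$ strongly discrete. Let $S$ be the subgroup of $F(X)$ generated by $\{y_n(v):n\in\mathbb Z,\ v\in V_n\}$. Then:

(a) If $G$ is a topological group and $\varphi_n:V_n\to G$ are maps with $\varphi_n(a)=e$, continuous if $V_n=X$ and arbitrary otherwise, then there is a continuous homomorphism $\Phi:S\to G$ with $\Phi(y_n(v))=\varphi_n(v)$ for all $n\in\mathbb Z$ and $v\in V_n$.

(b) $S$ is closed in $F(X)$.

*Proof of (a).*

**Step 1: extend each $\varphi_n$ to $X$ inside a larger group.** Regard $G$ as a topological subgroup of a path-connected group $\tilde G$. If $V_n=X$, put $\tilde\varphi_n=\varphi_n$. If $V_n=\{a\}\cup C_n$, take functions $f_c$ as in Definition 6 and, for each $c\in C_n$, a path $\gamma_c:[0,1]\to\tilde G$ with $\gamma_c(0)=e$ and $\gamma_c(1)=\varphi_n(c)$. Put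
$$\tilde\varphi_n(x)=\gamma_c(f_c(x))\ \text{ if } f_c(x)>0,\qquad \tilde\varphi_n(x)=e\ \text{ if all } f_c(x)=0.$$
At most one $c$ has $f_c(x)>0$, so this is well defined. Every point has a neighborhood meeting at most one of the sets $\{f_c>0\}$. On it, $\tilde\varphi_n$ equals $e$ or, since $\gamma_c(0)=e$, equals $\gamma_c\circ f_c$ for a single $c$. So $\tilde\varphi_n$ is continuous. Moreover $\tilde\varphi_n(a)=e$ because all $f_c(a)=0$, and $\tilde\varphi_n(c)=\gamma_c(1)=\varphi_n(c)$.

**Step 2: apply Lemma 2 and restrict.** Lemma 2 gives a continuous homomorphism $N\to\tilde G$ with $y_n(x)\mapsto\tilde\varphi_n(x)$. For $v\in V_n$ it sends $y_n(v)$ to $\varphi_n(v)\in G$, so its restriction to $S$ takes values in $G$. As $G$ carries the subspace topology of $\tilde G$, the restriction is a continuous homomorphism $S\to G$, as required.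

*Proof of (b).* $N$ is closed in $F(X)$, so it suffices that $S$ is closed in $N$. Given $g\in N\setminus S$, we construct two continuous homomorphisms on $N$ that agree on $S$ and differ at $g$. The set where they agree is then closed, contains $S$ and misses $g$.

**Step 1: find the letter that is not allowed.** By Lemma 1 and (3), write $g$ as a reduced word in the symbols $y_n(x)$, $x\ne a$:
$$g=y_{n_1}(x_1)^{\varepsilon_1}\cdots y_{n_m}(x_m)^{\varepsilon_m},\qquad \varepsilon_j=\pm1.$$
Since $g\notin S$, we have $m\ge1$ and $x_i\notin V_{n_i}$ for some $i$. Put $A=\{x_1,\dots,x_m\}\subset X\setminus\{a\}$ and $I=\{n_1,\dots,n_m\}$; both are finite.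

**Step 2: bump functions that see the points of $A$ separately, and ignore $V_n$ where possible.** Choose disjoint open neighborhoods of the finitely many points of $A$, none containing $a$, and then continuous $e_x:X\to[0,1]$ $(x\in A)$ vanishing off these neighborhoods with $e_x(x)=1$. So $e_x(a)=0$ and the cozero sets are pairwise disjoint. For $n\in I$ and $x\in A\cap V_n$ put $e_x^n=e_x$. For $n\in I$ and $x\in A\setminus V_n$ recall that $V_n$ is closed, choose a continuous $v:X\to[0,1]$ with $v(x)=1$ and $v=0$ on $V_n$, and put $e^n_x=e_xv$. In all cases $e^n_x(x)=1$ and $e^n_x(a)=0$, and for fixed $n$ the cozero sets are disjoint.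

**Step 3: two families of maps.** Let $T$ be a set of distinct symbols $t_{n,x}$ $(n\in I,\ x\in A)$ and $t'_{n,x}$ $(n\in I,\ x\in A\setminus V_n)$. Let the discrete free group $F(T)$ be a topological subgroup of a path-connected group $\tilde G$, and for $t\in T$ let $\gamma_t$ be a path in $\tilde G$ from $e$ to $t$. For $n\in I$ define
$$\varphi^1_n(y)=\prod_{x\in A}\gamma_{t_{n,x}}(e^n_x(y)),\qquad
\varphi^2_n(y)=\prod_{x\in A\cap V_n}\gamma_{t_{n,x}}(e^n_x(y))\prod_{x\in A\setminus V_n}\gamma_{t'_{n,x}}(e^n_x(y)).$$
At each $y$ at most one factor differs from $e$, so the order of the factors does not matter. For $n\notin I$ put $\varphi^1_n=\varphi^2_n\equiv e$. All these maps are continuous and send $a$ to $e$. On $V_n$ we have $\varphi^1_n=\varphi^2_n$, because $e_x^n=0$ on $V_n$ for $x\in A\setminus V_n$. For $n\in I$ and $x\in A$,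
$$\varphi^1_n(x)=t_{n,x},\qquad \varphi^2_n(x)=\begin{cases}t_{n,x}&\text{if }x\in V_n,\\ t'_{n,x}&\text{if }x\notin V_n.\end{cases}\tag{6}$$

**Step 4: compare.** Let $\Phi^1,\Phi^2:N\to\tilde G$ be the homomorphisms given by Lemma 2. They agree on the generators $y_n(v)$, $v\in V_n$, of $S$, hence on $S$. By (6), $\Phi^1(g)$ and $\Phi^2(g)$ are obtained from the reduced word for $g$ by replacing the symbols $y_n(x)$ by elements of $T$, each time injectively; so both are reduced words over $T$. At position $i$ the first has $t_{n_i,x_i}^{\varepsilon_i}$ and the second $(t'_{n_i,x_i})^{\varepsilon_i}$. Different reduced words are different elements of $F(T)$, so $\Phi^1(g)\ne\Phi^2(g)$. The set $\{\Phi^1=\Phi^2\}$ is closed in $N$ because $\tilde G$ is Hausdorff; it contains $S$ and misses $g$. $\square$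

## Closed copies of $F(X\times\mathbb N)$ and $F(X\oplus X)$

*Proof of Theorem 1.* Let $\Delta=\{0,1,2,\dots\}$ for the first statement and $\Delta=\{0,1\}$ for the second, so that $X\times\Delta$ is $X\times\mathbb N$ or $X\oplus X$.

**Step 1: a closed subgroup that contains the $z_k(x)$.** Put $V_{2k}=X$ and $V_{2k+1}=\{a,b\}$ for $k\in\Delta$, and $V_n=\{a\}$ for all other $n$. As $\emptyset$ and $\{b\}$ are strongly discrete, Lemma 3 applies. The subgroup $S$ generated by all $y_{2k}(x)$ and $y_{2k+1}(b)$, with $k\in\Delta$ and $x\in X$, is closed in $F(X)$.

**Step 2: the $z_k(x)$ generate $S$.** By (4) they lie in $S$. Since $y_{2k}(a)=e$, we have $z_k(a)=y_{2k+1}(b)$, and then $y_{2k}(x)=z_k(x)z_k(a)^{-1}$. So $S$ is generated by the elements $z_k(x)=a^{2k}xba^{-2k-2}$ with $k\in\Delta$, which are exactly those in the statement.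

**Step 3: the continuous inverse.** The map $\zeta:X\times\Delta\to S$, $\zeta(x,k)=z_k(x)$, is continuous. Apply Lemma 3(a) with $G=F(X\times\Delta)$ and, as in (5),
$$\varphi_{2k}(x)=(x,k)(a,k)^{-1},\qquad \varphi_{2k+1}(b)=(a,k)\qquad(k\in\Delta),$$
all $\varphi_n(a)$ being $e$. We obtain a continuous homomorphism $\Phi:S\to F(X\times\Delta)$ with
$$\Phi(z_k(x))=(x,k)(a,k)^{-1}(a,k)=(x,k).$$
By the recognition principle, $\bar\zeta$ is a topological isomorphism of $F(X\times\Delta)$ onto the closed subgroup $S$, carrying the free generators $(x,k)$ to $z_k(x)$. $\square$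

For $X=\{a,b\}$ and $\Delta=\{0,1\}$, writing $y_n$ for $y_n(b)$ as before, the four generators are $y_1,\ y_0y_1,\ y_3,\ y_2y_3$, visibly a basis of the free group on $y_0,y_1,y_2,y_3$.

## Which discrete factors are possible

Can $\mathbb N$ be replaced by a larger discrete space?

**Theorem 2.** Let $|X|\ge2$ and let $\kappa$ be an infinite cardinal. The following are equivalent:

1. $F(X)$ has a closed subgroup topologically isomorphic to $F(X\times D_\kappa)$;
2. $F(X)$ has a subgroup topologically isomorphic to $F(X\times D_\kappa)$;
3. $F(X)$ has a discrete subgroup of cardinality $\ge\kappa$;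
4. for every regular uncountable $\mu\le\kappa$, $X$ has a discrete family of $\mu$ nonempty open sets.

For $\kappa=\omega$ condition 4 is vacuous. If $X$ has no uncountable discrete family of nonempty open sets (e.g. $X$ Lindelöf, ccc or pseudocompact), then $\mathbb N$ cannot be replaced by any uncountable discrete space. So $\mathbb N$ is optimal in general.

The sentence about uncountable spaces follows from the equivalence: if $\kappa\ge\omega_1$, condition 4 with $\mu=\omega_1$ fails, hence so does condition 2. We check the three examples.

- If $X$ is Lindelöf, cover it by open sets each meeting at most one member of the family and take a countable subcover; every nonempty member meets one of these sets, so there are countably many members.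
- If $X$ is ccc, every family of disjoint nonempty open sets is countable.
- If $X$ is pseudocompact (real continuous functions are bounded), a discrete family of nonempty open sets is even finite. Otherwise it has a subfamily $\{O_n:n\ge1\}$; take continuous $f_n:X\to[0,n]$ with value $n$ at some point of $O_n$ and $0$ off $O_n$. Locally at most one $f_n$ is nonzero, so $\sum f_n$ is continuous, and it is unbounded.

### Conjugating by a large discrete free group

The construction of Theorem 1 cannot give uncountably many copies as it stands: the copies are indexed by $n\in\mathbb Z$, that is, by powers of the single element $a$. We replace $\langle a\rangle$ by a discrete free group $L$ of larger rank, made from the letters $y_1(c)$ with $c$ in a large strongly discrete set.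

**Proposition 4.** If $X$ has a discrete family of $\lambda$ nonempty open sets, $\lambda$ an infinite cardinal, then $F(X)$ has a closed subgroup topologically isomorphic to $F(X\times D_\lambda)$.

*Proof.*

**Step 1: a strongly discrete set of size $\lambda$.** Fix $a\in X$. Members of a discrete family are pairwise disjoint, so at most one contains $a$; discard it. We are left with a discrete family $\{O_d:d\in D\}$ of nonempty open sets not containing $a$, with $|D|=\lambda$. Pick $c_d\in O_d$ and continuous $f_d:X\to[0,1]$ with $f_d(c_d)=1$ and $f_d=0$ off $O_d$. Then $f_d(a)=0$ and $\{f_d>0\}\subset O_d$, so $C=\{c_d:d\in D\}$ is strongly discrete, and $|C|=\lambda$. Fix $b\in C$.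

**Step 2: a closed subgroup $Q$ that splits over $L$.** Apply Lemma 3 with $V_0=X$, $V_1=\{a\}\cup C$, $V_2=\{a,b\}$, and $V_n=\{a\}$ otherwise. The subgroup $Q=\langle y_0(X),\,y_1(C),\,y_2(b)\rangle$ is closed in $F(X)$. Let $L$ be the discrete free group on the set $C$; then $|L|=\lambda$. Lemma 3(a) gives a continuous homomorphism $p:Q\to L$ with
$$p(y_1(c))=c,\qquad p(y_0(x))=e,\qquad p(y_2(b))=e.$$
Let $s:L\to Q$ be the homomorphism with $s(c)=y_1(c)$. Then $ps=\mathrm{id}$. Let $R=\ker p$. As $L$ is discrete, $R$ is clopen in $Q$, hence closed in $F(X)$. This $R$ will be the copy of $F(X\times L)$.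

**Step 3: generators of $R$.** For $w\in L$ and $x\in X$ put
$$z_w(x)=s(w)\,y_0(x)\,y_2(b)\,s(w)^{-1}.$$
Here $y_2(b)$ is the extra letter that repairs the base point, as in (4), and $w$ labels the copy. Since $p(z_w(x))=ww^{-1}=e$, these elements lie in $R$. Let $R'\subset R$ be the subgroup they generate. It is normalized by $s(L)$, because $s(u)z_w(x)s(u)^{-1}=z_{uw}(x)$; so $R's(L)$ is a subgroup. $R'$ contains $z_e(a)=y_2(b)$ and hence all $y_0(x)=z_e(x)z_e(a)^{-1}$, while $s(L)$ contains all $y_1(c)$. Thus $Q=R's(L)$. If $r's(w)\in R$ with $r'\in R'$, then $e=p(r's(w))=w$, so the element is $r'\in R'$. Hence $R=R'$.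

**Step 4: the continuous inverse.** Since $L$ is discrete, $\zeta:X\times L\to R$, $\zeta(x,w)=z_w(x)$, is continuous. For $u\in L$ the homeomorphism $(x,w)\mapsto(x,uw)$ of $X\times L$ extends to a topological automorphism of $F(X\times L)$. So the discrete group $L$ acts on $F(X\times L)$, and we form the topological group $G=F(X\times L)\rtimes L$ of Definition 5. Lemma 3(a) with
$$\varphi_0(x)=(x,e)(a,e)^{-1},\qquad \varphi_1(c)=c\in L,\qquad \varphi_2(b)=(a,e)$$
gives a continuous homomorphism $\Phi:Q\to G$ with $\Phi(s(w))=w$ and $\Phi(y_0(x)y_2(b))=(x,e)$. Therefore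
$$\Phi(z_w(x))=w\,(x,e)\,w^{-1}=(x,w).$$
As the $z_w(x)$ generate $R$, $\Phi$ maps $R$ into $F(X\times L)$, which carries the subspace topology of $G$. By the recognition principle applied to $\zeta$ and $\Phi|_R$, $\bar\zeta$ is a topological isomorphism of $F(X\times L)$ onto $R$. Finally $F(X\times L)\cong F(X\times D_\lambda)$, since $L$ is discrete of cardinality $\lambda$. $\square$

### Proof of Theorem 2

**(1)⇒(2)** is trivial.

**(2)⇒(3).** We find a discrete subgroup of cardinality $\kappa$ in $F(X\times D_\kappa)$; its copy in $F(X)$ is then discrete as well. The projection $X\times D_\kappa\to D_\kappa$ induces a continuous homomorphism $\pi:F(X\times D_\kappa)\to F(D_\kappa)$ to a discrete free group. Fix $a\in X$ and let $H$ be generated by $\{a\}\times D_\kappa$. An element $h\neq e$ of $H$ is a nonempty reduced word in the letters $(a,d)$; $\pi$ turns it into a nonempty reduced word in the letters $d$, so $\pi(h)\neq e$. Hence $H$ meets the open subgroup $\ker\pi$ only in $e$, so $H$ is discrete, and $|H|=|F(D_\kappa)|=\kappa$.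

**(3)⇒(4).** Let $H\le F(X)$ be discrete with $|H|\ge\kappa$. Let $\mu\le\kappa$ be regular uncountable, and suppose that $X$ has no discrete family of $\mu$ nonempty open sets. Passing to subfamilies, we see that every discrete family of nonempty open sets of $X$ has fewer than $\mu$ members. We show that $F(X)$ is then too small, in the following sense, to contain $H$.

**Definition 7 ($\mu$-small set).** A set $A\subset F(X)$ is *$\mu$-small* if for every neighborhood $U$ of $e$ there is $K\subset F(X)$ with $|K|<\mu$ and $A\subset KU$.

*Example.* If $F(X)$ is separable, every subset is $\omega_1$-small: let $K$ be countable and dense; for $g\in F(X)$ the neighborhood $gU^{-1}$ of $g$ contains some $k\in K$, so $g\in kU$. In contrast, if $X$ is discrete of cardinality at least $\mu$, then $F(X)$ is not $\mu$-small: take $U=\{e\}$.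

**Step 1: $X$ and $X^{-1}$ are $\mu$-small.** Given $U$, there is a continuous left-invariant pseudometric $\rho$ on $F(X)$ with $\{g:\rho(e,g)<1\}\subset U$ (Hewitt–Ross, *Abstract Harmonic Analysis I*, Theorem 8.2). For $\varepsilon=\pm1$, $\sigma(x,y)=\rho(x^\varepsilon,y^\varepsilon)$ is a continuous pseudometric on $X$. By Zorn's lemma let $M\subset X$ be maximal with $\sigma(m,m')\ge1$ for distinct $m,m'\in M$. The open $\sigma$-balls of radius $\frac14$ about the points of $M$ are open in $X$ and form a discrete family: if the $\frac14$-ball about a point $p$ met the balls about $m\ne m'$, then four distances less than $\frac14$ would give $\sigma(m,m')<1$. Hence $|M|<\mu$. By maximality, each $x\in X$ has $\sigma(m,x)<1$ for some $m\in M$. By left invariance $\rho(e,m^{-\varepsilon}x^\varepsilon)=\rho(m^\varepsilon,x^\varepsilon)<1$, so $m^{-\varepsilon}x^\varepsilon\in U$. Thus $X^\varepsilon\subset M^\varepsilon U$, with $M^\varepsilon=\{m^\varepsilon:m\in M\}$.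

**Step 2: if $A,B$ are $\mu$-small, so is $AB$.** Given $U$, take a neighborhood $V$ of $e$ with $V^2\subset U$, and $K_0$ with $|K_0|<\mu$ and $B\subset K_0V$. For each $l\in K_0$ the set $lVl^{-1}$ is a neighborhood of $e$, so there is $K_l$ with $|K_l|<\mu$ and $A\subset K_l\,lVl^{-1}$, i.e. $Al\subset K_l\,lV$. Then
$$AB\subset\bigcup_{l\in K_0}AlV\subset\bigcup_{l\in K_0}K_l\,l\,VV\subset\Big(\bigcup_{l\in K_0}K_l\,l\Big)U,$$
and $\big|\bigcup_{l}K_l\,l\big|<\mu$ because $\mu$ is regular.

**Step 3: countable unions.** If $A_1,A_2,\dots$ are $\mu$-small and $A_j\subset K_jU$ with $|K_j|<\mu$, then $\bigcup_jA_j\subset(\bigcup_jK_j)U$ and $|\bigcup_jK_j|<\mu$, because $\mu$ is regular and uncountable. Finite unions are covered by this.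

**Step 4: conclusion.** By Steps 1–3, $F(X)=\{e\}\cup\bigcup_{n\ge1}(X\cup X^{-1})^n$ is $\mu$-small. Since $H$ is discrete, there is a neighborhood $U$ of $e$ with $U^{-1}U\cap H=\{e\}$. Take $K$ with $|K|<\mu$ and $F(X)=KU$. If $h,h'\in H\cap kU$, then $h^{-1}h'\in U^{-1}U\cap H=\{e\}$, so each $kU$ contains at most one element of $H$. Hence $|H|\le|K|<\mu\le\kappa$, a contradiction.

**(4)⇒(1).** We distinguish three cases.

**Case $\kappa=\omega$.** This is Theorem 1.

**Case $\kappa$ regular uncountable.** Condition 4 with $\mu=\kappa$ gives a discrete family of $\kappa$ nonempty open sets, and Proposition 4 applies.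

**Case $\kappa$ singular.** Here Proposition 4 need not apply directly, since condition 4 does not promise a discrete family of size $\kappa$. For an example with $\kappa=\aleph_\omega$, let $X$ be the disjoint union of discrete sets $D_{\aleph_n}$ $(n\ge1)$ and a point $\infty$. Points other than $\infty$ are isolated, and the basic neighborhoods of $\infty$ are $W_m=\{\infty\}\cup\bigcup_{n\ge m}D_{\aleph_n}$. This space is Hausdorff with a base of clopen sets, so it is Tychonoff. The singletons of $D_{\aleph_n}$ form a discrete family of $\aleph_n$ open sets, so condition 4 holds. But in any discrete family of nonempty open sets, some $W_m$ meets at most one member; the others are disjoint nonempty subsets of $\bigcup_{n<m}D_{\aleph_n}$, so there are fewer than $\aleph_\omega$ of them.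

The way around is to embed twice: first multiply $X$ by $D_{\operatorname{cf}\kappa}$, and so make room for a discrete family of size $\kappa$.

Let $\lambda=\operatorname{cf}\kappa<\kappa$, a regular infinite cardinal. A singular cardinal is an uncountable limit cardinal, so there are infinite successor cardinals $\kappa_i<\kappa$ $(i<\lambda)$ with $\sup_{i<\lambda}\kappa_i=\kappa$, all uncountable: take the successors of infinite cardinals cofinal in $\kappa$. They are regular. Condition 4 for $\kappa$ implies condition 4 for $\lambda$, so by the two cases already settled, applied to $\lambda$, $F(X)$ contains a closed copy of $F(Y)$ with $Y=X\times D_\lambda$. By condition 4 with $\mu=\kappa_i$, the $i$-th copy of $X$ in $Y$ has a discrete family of $\kappa_i$ nonempty open sets. The copies are clopen in $Y$, so all these families together form a discrete family of nonempty open sets in $Y$. Its cardinality is $\kappa$, since $\kappa=\sup\kappa_i\le\sum_{i<\lambda}\kappa_i\le\lambda\cdot\kappa=\kappa$. By Proposition 4, $F(Y)$ contains a closed copy of $F(Y\times D_\kappa)$, and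
$$Y\times D_\kappa=X\times D_\lambda\times D_\kappa\cong X\times D_\kappa .$$
A closed subgroup of a closed subgroup is closed, so $F(X)$ contains a closed copy of $F(X\times D_\kappa)$. $\square$

## Open copies and connectedness

Closed copies always exist. Open copies depend on whether $X$ is connected.

**Theorem 3.** Let $|X|\ge2$. Then $F(X)$ has an *open* subgroup topologically isomorphic to $F(X\times\mathbb N)$ if and only if $X$ is disconnected. If $X$ is connected, $F(X)$ also has no open subgroup topologically isomorphic to $F(X\oplus X)$.

*Proof, connected case.* We show that an open subgroup is too large, because it must contain $N$. Let $X$ be connected and $H\le F(X)$ open. By Lemma 1, $N$ is connected. $H\cap N$ is an open subgroup of $N$, hence also closed (its complement in $N$ is a union of cosets), so $H\cap N=N$, i.e. $N\subset H$. Then $H/N$ is isomorphic to $\ell(H)\le\mathbb Z$, a cyclic group.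

Suppose $H$ were topologically isomorphic to $F(X\oplus X)$ or $F(X\times\mathbb N)$. Send two copies of $X$ to the two generators of the discrete free group of rank $2$ and all other copies to $e$. This map is continuous, so it extends to a continuous homomorphism of $H$ onto the free group of rank $2$. The image of the connected group $N$ in a discrete group is $\{e\}$. So the free group of rank $2$ would be a quotient of the cyclic group $H/N$, which is impossible.

*Proof, disconnected case.* Let $X=A\sqcup B$ with $A,B$ nonempty and clopen, and pick $a\in A$, $b\in B$. We rerun the method of Lemma 2 with a kernel that is open, and show that the *whole* kernel is a copy of $F(X\times\mathbb Z)$.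

**Step 1: the open subgroup $K$ and its generators.** Let $q:F(X)\to\mathbb Z$ be the continuous homomorphism with $q=1$ on $A$ and $q=0$ on $B$. It exists because $A$ and $B$ are clopen. $K=\ker q$ is open and normal. Put
$$\alpha_n(x)=a^nxa^{-1}a^{-n}\ (x\in A),\qquad \beta_n(x)=a^nxa^{-n}\ (x\in B),\qquad n\in\mathbb Z.$$
They lie in $K$, and the subgroup $K'$ that they generate is normalized by $a$, because conjugation by $a$ raises $n$ by $1$. Since $x=\alpha_0(x)a$ for $x\in A$ and $x=\beta_0(x)$ for $x\in B$, we get $F(X)=K'\langle a\rangle$. If $k'a^j\in K$ with $k'\in K'$, then $j=q(k'a^j)=0$. So $K=K'$. Note that $\alpha_n(a)=e$, while $\beta_n(b)$ is unrestricted: this time there is a supply of free letters in $B$.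

**Step 2: homomorphisms on $K$.** Let $G$ be a topological group, $\varphi_n:A\to G$ continuous with $\varphi_n(a)=e$, and $\psi_n:B\to G$ continuous $(n\in\mathbb Z)$. We claim that there is a continuous homomorphism $\Phi:K\to G$ with
$$\Phi(\alpha_n(x))=\varphi_n(x)\ (x\in A),\qquad \Phi(\beta_n(x))=\psi_n(x)\ (x\in B).$$
In $G^{\mathbb Z}\rtimes\mathbb Z$ with the shift, put $f(x)=((\varphi_n(x))_n,0)\,t$ for $x\in A$ and $f(x)=((\psi_n(x))_n,0)$ for $x\in B$. This is continuous on $X$, because $A$ and $B$ are clopen. Its extension $\bar f$ satisfies $\bar f(a)=t$, and by (1)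
$$\bar f(\alpha_n(x))=(\tau^n(\varphi_m(x))_m,0),\qquad \bar f(\beta_n(x))=(\tau^n(\psi_m(x))_m,0),$$
with $0$-th coordinates $\varphi_n(x)$ and $\psi_n(x)$. The $\mathbb Z$-component of $\bar f$ is $q$, so $\bar f(K)\subset G^{\mathbb Z}\times\{0\}$. Restrict $\bar f$ to $K$ and take the $0$-th coordinate.

**Step 3: new generators indexed by $X\times\mathbb Z$.** Each index $n$ offers one unrestricted letter $r_n=\beta_n(b)$, while the $n$-th copy of $X=A\sqcup B$ will need two: one to repair $a$ and one for $b$. Since there are infinitely many letters $r_n$, we relabel them. Put $\delta_n(x)=\beta_n(x)r_n^{-1}$ for $x\in B$, so $\delta_n(b)=e$, and define the continuous map $\zeta:X\times\mathbb Z\to K$ by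
$$\zeta(x,n)=\alpha_n(x)\,r_{2n}\ (x\in A),\qquad \zeta(x,n)=\delta_n(x)\,r_{2n+1}\ (x\in B).$$
Its image generates $K$: it contains $\zeta(a,n)=r_{2n}$ and $\zeta(b,n)=r_{2n+1}$, so we obtain all $r_n$, then all $\alpha_n(x)$ and $\delta_n(x)$, and then $\beta_n(x)=\delta_n(x)r_n$.

**Step 4: the continuous inverse.** Take $G=F(X\times\mathbb Z)$, $\rho_{2n}=(a,n)$, $\rho_{2n+1}=(b,n)$, and in Step 2
$$\varphi_n(x)=(x,n)(a,n)^{-1}\ (x\in A),\qquad \psi_n(x)=(x,n)(b,n)^{-1}\rho_n\ (x\in B).$$
These are continuous, and $\varphi_n(a)=e$. Then $\Phi(r_n)=\psi_n(b)=\rho_n$, and $\Phi(\delta_n(x))=\psi_n(x)\rho_n^{-1}=(x,n)(b,n)^{-1}$. Hence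
$$\Phi(\zeta(x,n))=(x,n)(a,n)^{-1}(a,n)=(x,n)\ (x\in A),\qquad \Phi(\zeta(x,n))=(x,n)(b,n)^{-1}(b,n)=(x,n)\ (x\in B).$$
By the recognition principle, $\bar\zeta:F(X\times\mathbb Z)\to K$ is a topological isomorphism onto the open subgroup $K$. Finally $X\times\mathbb Z\cong X\times\mathbb N$, so $K\cong F(X\times\mathbb N)$. $\square$
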